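
\newtheorem{theorem}{Theorem}
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}


\title{The cohomology of $SL_{2m}(\mathbb Z)$ in degree $m^2-1$}

\begin{abstract}
We show that $H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)$ is non-zero for every $m\ge 1$. For $m\ge2$ a non-zero homology class in this degree is carried by a torus, namely the quotient of the unipotent radical of the parabolic subgroup with blocks of sizes $m+1$ and $m-1$ by its integral points. It is detected by its intersection number with the locally symmetric space of the Levi subgroup: if the torus is placed suitably, far out in the cusp, all intersection points lie in a single orbit and have the same sign. The same argument treats parabolics with several blocks and gives linearly independent classes.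
\end{abstract}

\section{The question and the answer}

Let $m\ge1$ and consider the group cohomology $H^q(SL_{2m}(\mathbb Z),\mathbb C)$ with trivial coefficients. The lowest degree in which a tempered cuspidal automorphic representation of $SL_{2m}(\mathbb A)$ can have non-zero cohomology is $q=m^2$. In degree $m^2-1$, just below, such representations contribute nothing, and a non-zero class has to come from somewhere else. The question, posed in \cite{SLn}, is for which $m$ there is one; non-vanishing is known for $m=1,2,3,4$. We show that there always is.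

The factorization $m^2-1=(m+1)(m-1)$ suggests where to look. For $m\ge2$ the block upper triangular unipotent matrices with diagonal blocks of sizes $m+1$ and $m-1$ form an abelian group of dimension $m^2-1$, and its integral points form a subgroup $\mathbb Z^{m^2-1}\subset SL_{2m}(\mathbb Z)$. The fundamental class of the corresponding torus is a homology class of the right degree, and the only question is whether it vanishes. We ask this for all block sizes at once.

A \emph{composition} of $n$ is a sequence $\lambda=(n_1,\dots,n_k)$ of integers $n_i\ge1$ with sum $n$. Put $q(\lambda)=\sum_{i<j}n_in_j$. Let $N_\lambda\subset SL_n(\mathbb R)$ be the group of block upper triangular unipotent matrices with blocks of sizes $n_1,\dots,n_k$, and $N_{\lambda,\mathbb Z}=N_\lambda\cap SL_n(\mathbb Z)$. Then $\dim N_\lambda=q(\lambda)$. The quotient $N_{\lambda,\mathbb Z}\backslash N_\lambda$ is compact, since multiplication by integral matrices brings all entries into $[0,1]$, one block superdiagonal after the other. It is oriented by any left-invariant orientation of $N_\lambda$, and its universal cover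 $N_\lambda$ is contractible. Hence $H_{q(\lambda)}(N_{\lambda,\mathbb Z};\mathbb Z)\cong\mathbb Z$, generated by the fundamental class. Let
\[
c_\lambda\in H_{q(\lambda)}(SL_n(\mathbb Z);\mathbb Q)
\]
be the image of a generator; it is defined up to sign.

\begin{theorem}\label{thm:main}
For $m\ge2$ the class $c_{(m+1,m-1)}\in H_{m^2-1}(SL_{2m}(\mathbb Z);\mathbb Q)$ is non-zero. Consequently $H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)\neq0$ for every $m\ge1$; for $m=1$ this is $H^0(SL_2(\mathbb Z),\mathbb C)=\mathbb C$.
\end{theorem}

The general statement needs a condition on signs. Call $\lambda$ \emph{admissible} if all $n_i$ have the same parity and every value that occurs at least twice among the $n_i$ is congruent to $0$ or $3$ modulo $4$. For example, $(m+1,m-1)$ is admissible for every $m\ge2$, while $(m,m)$ is admissible exactly when $m\equiv0,3\pmod 4$. Write $\det$ for the one-dimensional representation of $GL_n(\mathbb Z)$ given by the determinant.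

\begin{theorem}\label{thm:general}
Fix $n$ and $q$.
\begin{enumerate}
\item[(1)] If $\lambda_1,\dots,\lambda_p$ are admissible compositions of $n$ with $q(\lambda_s)=q$, no two of which are rearrangements of each other, then $c_{\lambda_1},\dots,c_{\lambda_p}$ are linearly independent in $H_q(SL_n(\mathbb Z);\mathbb Q)$. In particular $\dim H^q(SL_n(\mathbb Z),\mathbb C)\ge p$.
\item[(2)] In the situation of\/ \textup{(1)}, $\dim H^q(\Gamma_1,\mathbb C)\ge p$ for every subgroup $\Gamma_1\subset SL_n(\mathbb Z)$ of finite index.
\item[(3)] Let $\lambda=(n_1,\dots,n_k)$ be an admissible composition of $n$. If $n-n_1$ is even, then $H^{q(\lambda)}(GL_n(\mathbb Z),\mathbb C)\neq0$; if $n-n_1$ is odd, then $H^{q(\lambda)}(GL_n(\mathbb Z),\det)\neq0$. In particular, for $m\ge2$, $H^{m^2-1}(GL_{2m}(\mathbb Z),\mathbb C)\ne0$ if $m$ is odd and $H^{m^2-1}(GL_{2m}(\mathbb Z),\det)\neq0$ if $m$ is even.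
\item[(4)] Let $\lambda=(n_1,\dots,n_k)$ be any composition of $n$. If the $n_i$ do not all have the same parity, then $c_\lambda=0$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor}
\begin{enumerate}
\item[(a)] $H^{ab}(SL_{a+b}(\mathbb Z),\mathbb C)\neq0$ for all $a,b\ge 1$ with $a\ne b$ and $a+b$ even.
\item[(b)] $H^{m^2}(SL_{2m}(\mathbb Z),\mathbb C)\neq0$ for $m\equiv0,3\pmod4$, $m\ge1$.
\item[(c)] $\dim H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)\ge2$ for $m\equiv3\pmod6$, $m\ge9$.
\end{enumerate}
\end{corollary}

\paragraph{The idea.} To prove that a closed cycle is not a boundary, one can look for a cycle of complementary dimension that meets it with non-zero intersection number. Let $Y$ be the space of positive definite quadratic forms on $\mathbb R^n$. The nilmanifold of $N_\lambda$ appears in a quotient of $Y$ as the image of an $N_\lambda$-orbit. Complementary to this orbit is the set of forms for which the coordinate blocks are mutually orthogonal, which is the symmetric space of the Levi subgroup. There are three points to settle. The Levi cycle is not compact, so we must show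 that it is properly mapped to the quotient of $Y$; then intersection numbers with compact cycles make sense. It has many translates in $Y$, one for each decomposition of $\mathbb Z^n$ into summands of the given ranks, and all their intersections with the orbit must be found. And the intersection points must not cancel. The second point is the heart of the matter: we choose the base point of the orbit to be a sum of indecomposable integral forms, one on each block and each much longer than the preceding ones, and show that the only translates that the orbit meets are those by $N_{\lambda,\mathbb Z}$. The third point is where admissibility enters.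

\section{Two cases by hand}\label{sec:examples}

\subsection*{Blocks $(1,1)$ in $SL_2(\mathbb Z)$: the picture}
Up to scaling, a positive definite binary form is $y_z(x)=|x_1-zx_2|^2$ with $z$ in the upper half-plane. The matrix $\left(\begin{smallmatrix}1&s\\0&1\end{smallmatrix}\right)$, acting by $(g\cdot y)(x)=y(g^{-1}x)$, sends $y_z$ to $y_{z+s}$, so the unipotent orbits are the horocycles $\operatorname{Im}z=h$. A decomposition of $\mathbb Z^2$ into two lines is spanned by $(a,c)$ and $(b,d)$ with $ad-bc=\pm1$, and the lines are $y_z$-orthogonal when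
\[
ab-(ad+bc)\operatorname{Re}z+cd\,|z|^2=0 .
\]
If $cd\neq0$, this is the half-circle with end points $a/c$ and $b/d$, of radius $1/(2|cd|)\le\frac12$. If $c=0$, then $a,d=\pm1$ and we get the vertical line $\operatorname{Re}z=b/d\in\mathbb Z$; the case $d=0$ is symmetric. Hence a horocycle of height $h>\frac12$ meets only the vertical lines, in the points with $\operatorname{Re} z\in\mathbb Z$ (Figure~\ref{fig}). Modulo integral translations there is one intersection point. This is the phenomenon that we generalize: only the translates under $N_{\mathbb Z}$ are met. For larger blocks, height alone does not suffice, as the second example will show.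

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.1]
\draw (-1.4,0)--(2.4,0);
\foreach \x in {-1,0,1,2} {\draw (\x,0)--(\x,1.35); \fill (\x,0.9) circle (0.035); \node[below] at (\x,0) {$\x$};}
\foreach \x in {-1,0,1} {\draw (\x+1,0) arc (0:180:0.5); \draw (\x+0.5,0) arc (0:180:0.25); \draw (\x+1,0) arc (0:180:0.25);}
\draw[dashed,thick] (-1.4,0.9)--(2.4,0.9) node[right] {$\operatorname{Im}z=h$};
\end{tikzpicture}
\caption{Each solid curve in the upper half-plane consists of the binary forms for which a given decomposition of $\mathbb Z^2$ into two lines is orthogonal (only some curves are drawn). The half-circles have radius at most $\frac12$, so a horocycle of height $h>\frac12$ (dashed) meets only the vertical lines over the integers. The marked points form one orbit under integral translation.}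
\label{fig}
\end{figure}

Nevertheless $c_{(1,1)}=0$, because $SL_2(\mathbb Z)$ is generated by elements of finite order and so $H_1(SL_2(\mathbb Z);\mathbb Q)=0$. What fails is orientation: $\left(\begin{smallmatrix}0&-1\\1&0\end{smallmatrix}\right)$ interchanges the two coordinate lines and reverses the line $\operatorname{Re}z=0$, so the solid curves cannot be oriented compatibly with the group. In the definition of admissibility this is excluded because $1$ is repeated and $1\not\equiv0,3\pmod4$.

\subsection*{Blocks $(3,1)$ in $SL_4(\mathbb Z)$: the case $m=2$}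
Write vectors of $\mathbb Z^4$ as $(x,s)$ with $x\in\mathbb Z^3$, $s\in\mathbb Z$. Let
\[
Q(x)=x_1^2+(x_1-x_2)^2+(x_2-x_3)^2+x_3^2=2(x_1^2+x_2^2+x_3^2-x_1x_2-x_2x_3),
\]
with bilinear form $b$, $b(x,x)=Q(x)$. It has even values on $\mathbb Z^3$, $Q(e_i)=2$ and $b(e_1,e_2)=b(e_2,e_3)=-1$. Fix $t>1$ and consider the forms
\[
y_v(x,s)=Q(x-sv)+2ts^2\qquad(v\in\mathbb R^3).
\]
They form one orbit of $N_{(3,1)}\cong\mathbb R^3$, on which $N_{(3,1),\mathbb Z}\cong\mathbb Z^3$ acts by translating $v$.

\emph{Claim. If $\mathbb Z^4=L\oplus L'$ is $y_v$-orthogonal with $L$ of rank $3$ and $L'$ of rank $1$, then $v\in\mathbb Z^3$, $L=\mathbb Z^3\times0$ and $L'=\mathbb Z(v,1)$.}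

Write $e_i=a+a'$ with $a\in L$, $a'\in L'$ ($i\le3$), so $y_v(a)+y_v(a')=2$. An integral vector with $s\neq0$ has value at least $2t>2$; hence $a,a'\in\mathbb Z^3\times0$. There the non-zero vectors have positive even values, so one of $a,a'$ is $0$, that is, $e_i\in L$ or $e_i\in L'$. Since consecutive $e_i$ are not orthogonal, all three lie in the same summand, which must be $L$ by rank. A subgroup of rank $3$ that contains the direct summand $\mathbb Z^3\times0$ equals it, so $L=\mathbb Z^3\times0$. The complement $L'$ is spanned by some $(w,1)$, and orthogonality says $b(x,w-v)=0$ for all $x$, that is, $v=w\in\mathbb Z^3$. This proves the claim.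

So in the torus $\mathbb R^3/\mathbb Z^3$ there is exactly one intersection point, $v=0$. Signs cause no trouble here. The stabilizer in $SL_4(\mathbb Z)$ of the standard decomposition consists of the pairs $(A,\det A)$ with $A\in GL_3(\mathbb Z)$. Since $-1\in GL_1(\mathbb Z)$ acts trivially on forms in one variable, only the action of $A$ on ternary forms counts, and it preserves orientation: $\operatorname{diag}(-1,1,1)$ changes the sign of exactly two coefficients, those of $x_1x_2$ and $x_1x_3$. With the intersection formalism of the following sections, this proves $H^3(SL_4(\mathbb Z),\mathbb C)\ne0$.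

Both features of the base point were used: $t$ is large, and $Q$ does not split over $\mathbb Z$. If $Q$ is replaced by $x_1^2+x_2^2+x_3^2$, then, however large $t$ is, for every $v$ with $v_3\in\mathbb Z$ the lattices spanned by $e_1,e_2,(0,0,v_3,1)$ and by $e_3$ are orthogonal, and the intersection is no longer a finite set.

\section{Levi cycles and their dual classes}

\subsection{The space of forms}
Let $\Gamma=SL_n(\mathbb Z)$ and let $Y$ be the space of positive definite quadratic forms on $\mathbb R^n$, with $GL_n(\mathbb R)$ acting by $(g\cdot y)(x)=y(g^{-1}x)$. Thus $g$ is an isometry from $(\mathbb R^n,y)$ to $(\mathbb R^n,gy)$. The space $Y$ is an open convex cone in a vector space of dimension $d=n(n+1)/2$, hence contractible. The connected group $SL_n(\mathbb R)$ preserves its orientation.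

Any compact $K\subset Y$ admits constants $0<c\le C$ with
\begin{equation}\label{eq:compact}
c|x|^2\le y(x)\le C|x|^2\qquad(y\in K,\ x\in\mathbb R^n).
\end{equation}
If $y$ and $gy$ lie in $K$ with $g\in\Gamma$, then $c|ge_i|^2\le (gy)(ge_i)=y(e_i)\le C$, so only finitely many $g$ occur: $\Gamma$ acts properly discontinuously with finite stabilizers. Let $\Gamma'=\Gamma(3)$ be the normal subgroup of finite index of matrices congruent to $1$ modulo $3$. The next fact shows that $\Gamma'$ is torsion-free.

\begin{lemma}[Minkowski]\label{lem:mink}
An element $g\in GL_r(\mathbb Z)$ of finite order with $g\equiv1\pmod3$ is the identity.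
\end{lemma}
\begin{proof}
Otherwise some power of $g$ has prime order $p$; write it as $1+3^kA$ with $k\ge1$ and $A\not\equiv0\pmod3$. Expanding $(1+3^kA)^p=1$ and dividing by $3^k$ gives $pA\equiv0\pmod3$, so $p=3$. In this case dividing by $3^{k+1}$ gives $A+3^kA^2+3^{2k-1}A^3=0$, so again $A\equiv0\pmod3$, a contradiction.
\end{proof}

Hence $\Gamma'$ acts freely on $Y$, and $M=\Gamma'\backslash Y$ is an oriented manifold and a $K(\Gamma',1)$. The finite group $\Gamma/\Gamma'$ acts on $M$ preserving the orientation, and, by transfer, restriction is an isomorphism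
\begin{equation}\label{eq:transfer}
H^*(\Gamma;\mathbb R)\;\cong\;H^*(M;\mathbb R)^{\Gamma/\Gamma'} .
\end{equation}

\subsection{Levi cycles}
Let $\lambda=(n_1,\dots,n_k)$ be a composition of $n$. Let $\mathcal D_\lambda$ be the set of unordered decompositions $D=\{L_1,\dots,L_k\}$, $\mathbb Z^n=\bigoplus_jL_j$, whose multiset of ranks is $\{n_1,\dots,n_k\}$. For $D\in\mathcal D_\lambda$ let $Y_D\subset Y$ be the set of forms for which the $L_j$ are mutually orthogonal. It is the intersection of $Y$ with a linear subspace, hence a closed submanifold, and $Y_D\cong\prod_jPD(L_j\otimes\mathbb R)$, where $PD$ denotes the space of positive definite forms. Its codimension is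
\[
\frac{n(n+1)}2-\sum_i\frac{n_i(n_i+1)}2=q(\lambda),
\]
and $gY_D=Y_{gD}$ for $g\in\Gamma$. Let $D_0=\{V_1,\dots,V_k\}$ be the standard decomposition into consecutive coordinate blocks, $V_i\cong\mathbb Z^{n_i}$. The group $GL_n(\mathbb Z)$ is transitive on $\mathcal D_\lambda$ (choose bases of the summands), and so is $\Gamma$, since $\operatorname{diag}(-1,1,\dots,1)$ stabilizes $D_0$.

We shall need the following condition on $\lambda$:
\begin{itemize}
\item[\textbf{(O)}] $\operatorname{Stab}_\Gamma(D_0)$ preserves the orientation of $Y_{D_0}$.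
\end{itemize}
Under (O) we can orient all $Y_D$, $D\in\mathcal D_\lambda$, so that $\Gamma$ preserves the orientations: transport one of $Y_{D_0}$. Let $\mathcal Y_\lambda=\bigsqcup_{D\in\mathcal D_\lambda}Y_D$, with its equivariant map to $Y$. Since $\Gamma'$ acts freely and properly discontinuously on $Y$, it does so on $\mathcal Y_\lambda$. Put $Z_\lambda=\Gamma'\backslash\mathcal Y_\lambda$, an oriented manifold of dimension $d-q(\lambda)$, and let
\[
j_\lambda:Z_\lambda\to M
\]
be the induced map. The group $\Gamma/\Gamma'$ acts on $Z_\lambda$ preserving the orientation, and $j_\lambda$ is equivariant.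

The manifold $Z_\lambda$ is not compact. The next lemma is what makes it usable as a cycle.

\begin{lemma}\label{lem:proper}
The map $j_\lambda$ is proper.
\end{lemma}
\begin{proof}
For a lattice $L$ write $\operatorname{disc}_y(L)$ for the determinant of the Gram matrix of $y$ in a $\mathbb Z$-basis of $L$. Let $K\subset Y$ be compact, with $c,C$ as in \eqref{eq:compact}, and let $y\in K\cap Y_D$, $D=\{L_1,\dots,L_k\}$. By orthogonality
\[
C^n\ge\operatorname{disc}_y(\mathbb Z^n)=\prod_j\operatorname{disc}_y(L_j)\ge c^n\prod_j\operatorname{disc}_{\mathrm{std}}(L_j),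
\]
where $\mathrm{std}$ is the standard form $|x|^2$. The numbers $\operatorname{disc}_{\mathrm{std}}(L_j)$ are positive integers, so each is at most $(C/c)^n$. A direct summand $L\subset\mathbb Z^n$ of rank $r$ is determined by its Pl\"ucker vector $\pm v\in\Lambda^r\mathbb Z^n$, the wedge product of a basis, and $|v|^2=\operatorname{disc}_{\mathrm{std}}(L)$. So only finitely many $D$ occur. Hence the preimage of $K$ in $\mathcal Y_\lambda$ is a finite union of compact sets $K\cap Y_D$.

Every compact subset of $M$ lies in the image $\overline K$ of a compact $K\subset Y$. The set $j_\lambda^{-1}(\overline K)$ is the image of the preimage of $K$ in $\mathcal Y_\lambda$, hence compact, and the preimage of a closed subset of $\overline K$ is closed in it.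
\end{proof}

\subsection{The class dual to a proper map}
The following lemma turns a proper map into a cohomology class whose integral over a closed submanifold is an intersection number. We use two standard facts, for which we refer to \cite{BottTu}. \emph{Poincar\'e duality}: on an oriented $d$-manifold $M$, the pairing $\int_M\omega\wedge\alpha$ identifies $H^q(M;\mathbb R)$ with the dual space of the compactly supported de Rham cohomology $H_c^{d-q}(M;\mathbb R)$. \emph{Thom isomorphism}: for an oriented vector bundle of rank $r$ or its open disc bundle of a given radius, integration over the fibers is an isomorphism from cohomology with vertically compact supports in degree $r$ to $H^0$ of the base; a closed form representing $1$ is called a Thom form.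

\begin{lemma}\label{lem:dual}
Let $j:Z\to M$ be a proper smooth map of oriented manifolds, $\dim M=d$, $\dim Z=d-q$. There is a unique class $[\eta]\in H^q(M;\mathbb R)$ such that
\[
\int_M\eta\wedge\alpha=\int_Zj^*\alpha
\]
for all closed compactly supported $(d-q)$-forms $\alpha$ on $M$. If $T\subset M$ is a closed oriented $q$-dimensional submanifold (compact without boundary) to which $j$ is transverse, then $j^{-1}(T)$ is finite and
\[
\int_T\eta=\sum_{z\in j^{-1}(T)}\varepsilon(z),
\]
where $\varepsilon(z)=\pm1$ is the orientation sign of $T_{j(z)}T\oplus dj(T_zZ)=T_{j(z)}M$.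
\end{lemma}
\begin{proof}
As $j$ is proper, $j^*\alpha$ has compact support. By Stokes' theorem $\alpha\mapsto\int_Zj^*\alpha$ depends only on the class of $\alpha$ in $H^{d-q}_c(M;\mathbb R)$. Poincar\'e duality gives $[\eta]$.

To compute $\int_T\eta$, we test $\eta$ against Thom forms concentrated near $T$. Identify a tubular neighborhood of $T$ with the normal bundle $\pi:E\to T$, with a fiber metric and the orientation of the fibers for which $TT\oplus E=TM|_T$ as oriented bundles. For $\epsilon>0$ let $E_\epsilon$ be the open disc bundle of radius $\epsilon$, and let $\alpha_\epsilon$ be a Thom form with compact support in $E_\epsilon$, extended by $0$ to $M$. For a closed $q$-form $\omega$ on $M$ we have $\omega=\pi^*(\omega|_T)+d\beta$ on $E$, so $\int_M\omega\wedge\alpha_\epsilon=\int_T\omega$ by Stokes and Fubini. With $\omega=\eta$,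
\[
\int_T\eta=\int_Zj^*\alpha_\epsilon\qquad\text{for every }\epsilon>0 .
\]

The set $j^{-1}(T)$ is compact, and by transversality and $\dim Z=d-q$ it is discrete; so it is finite, say $\{z_1,\dots,z_s\}$. Choose a contractible open neighborhood $U_a$ of $j(z_a)$ in $T$ and an oriented isometric trivialization $E|_{U_a}\cong U_a\times\mathbb R^{d-q}$, with second projection $p_a$. Transversality says that $d(p_a\circ j)$ is an isomorphism at $z_a$, and its orientation sign is $\varepsilon(z_a)$. So $z_a$ has a compact neighborhood $B_a$ with $j(B_a)\subset E|_{U_a}$ which $p_a\circ j$ maps diffeomorphically onto a closed ball of some radius $r_a$ about $0$; we take the $B_a$ disjoint. The compact sets $j^{-1}(\overline{E_\epsilon})$ decrease to $j^{-1}(T)$ as $\epsilon\to0$. Hence for small $\epsilon$ we have $\epsilon<r_a$ for all $a$ and $j^{-1}(\overline{E_\epsilon})\subset\bigcup_a\operatorname{int}B_a$, so that $\int_Zj^*\alpha_\epsilon=\sum_a\int_{B_a}j^*\alpha_\epsilon$.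

Let $\beta_a$ be a form of top degree on $\mathbb R^{d-q}$ with compact support in the open ball of radius $\epsilon$ and integral $1$. By the Thom isomorphism over $U_a$ \cite[\S6]{BottTu}, $\alpha_\epsilon=p_a^*\beta_a+d\gamma$ on $E|_{U_a}$ with $\gamma$ of vertically compact support in the disc bundle of radius $\epsilon$. On $B_a$ the form $j^*\gamma$ is supported where $|p_a\circ j|\le\epsilon<r_a$, away from the boundary, so $\int_{B_a}j^*d\gamma=0$. The remaining term is $\int_{B_a}(p_a\circ j)^*\beta_a=\varepsilon(z_a)$.
\end{proof}

Let $\lambda$ satisfy (O), and let $[\eta_\lambda]\in H^{q(\lambda)}(M;\mathbb R)$ be the class of Lemma~\ref{lem:dual} for $j_\lambda$. It is invariant under $\Gamma/\Gamma'$: for $g\in \Gamma/\Gamma'$, since $g$ preserves the orientations of $M$ and $Z_\lambda$ and $j_\lambda$ is equivariant,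
\[
\int_Mg^*\eta_\lambda\wedge g^*\alpha=\int_M\eta_\lambda\wedge\alpha=\int_{Z_\lambda}j_\lambda^*\alpha=\int_{Z_\lambda}g^*j_\lambda^*\alpha=\int_{Z_\lambda}j_\lambda^*(g^*\alpha),
\]
and every compactly supported closed form is of the form $g^*\alpha$. By \eqref{eq:transfer}, $[\eta_\lambda]$ is the restriction of a unique class
\[
\xi_\lambda\in H^{q(\lambda)}(\Gamma;\mathbb R).
\]
Condition (O) enters through the $\Gamma/\Gamma'$-invariant orientation of $Z_\lambda$. It cannot simply be dropped: for $(1,1)$ it fails, and we saw in Section~\ref{sec:examples} that $c_{(1,1)}=0$.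

\section{A nilmanifold high in the cusp}

Fix a composition $\lambda=(n_1,\dots,n_k)$ of $n$; condition (O) plays no role in this section. Write $N=N_\lambda$ and $N_{\mathbb Z}=N_{\lambda,\mathbb Z}$. For $0\le i\le k$ put
\[
W_i=\bigoplus_{l\le i}V_l\otimes\mathbb R,\qquad \Lambda_i=W_i\cap\mathbb Z^n,
\]
and $\operatorname{gr}_i=\Lambda_i/\Lambda_{i-1}\cong V_i\cong\mathbb Z^{n_i}$ for $i\ge1$. The group $N$ preserves the flag $(W_i)$ and acts trivially on its graded pieces. For $y\in Y$ let $P_i(y)$ be the $y$-orthogonal complement of $W_{i-1}$ in $W_i$, and let $\operatorname{gr}_i(y)$ be the form on $W_i/W_{i-1}\cong P_i(y)$ obtained by restricting $y$. Since $u\in N$ is an isometry from $y$ to $uy$ and is the identity on $W_i/W_{i-1}$,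
\begin{equation}\label{eq:gr}
\operatorname{gr}_i(uy)=\operatorname{gr}_i(y)\quad(u\in N),\qquad y(x)\ge\operatorname{gr}_i(y)(\bar x)\quad(x\in W_i),
\end{equation}
where $\bar x$ is the class of $x$ in $W_i/W_{i-1}$; the inequality holds because projecting $x$ orthogonally to $P_i(y)$ does not increase its $y$-value.

\begin{lemma}\label{lem:horo}
The map $N\times Y_{D_0}\to Y$, $(u,y)\mapsto uy$, is a diffeomorphism.
\end{lemma}
\begin{proof}
Let $y\in Y$. The spaces $P_i(y)$ are mutually $y$-orthogonal and $W_i=W_{i-1}\oplus P_i(y)$. So there is exactly one $u\in N$ with $u(V_i\otimes\mathbb R)=P_i(y)$ for all $i$: it sends $v\in V_i\otimes\mathbb R$ to the element of $P_i(y)$ congruent to $v$ modulo $W_{i-1}$. Then $u^{-1}y\in Y_{D_0}$. Conversely, if $y=uy'$ with $u\in N$ and $y'\in Y_{D_0}$, the spaces $u(V_i\otimes\mathbb R)$ are mutually $y$-orthogonal and the first $i$ of them span $W_i$, so $u(V_i\otimes\mathbb R)=P_i(y)$ for all $i$. Hence the map is bijective. Its inverse is smooth because $P_i(y)$ depends smoothly on $y$ (Gram--Schmidt).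
\end{proof}

\subsection{The base point}
We now choose a point of $Y_{D_0}$ whose $N$-orbit meets as few $Y_D$ as possible. As in the case $(3,1)$, two things are needed: each block must carry a form that does not split over $\mathbb Z$, and later blocks must be much longer than earlier ones. With more than two blocks there is a new point: $N$ moves the forms on $W_2,\dots,W_{k-1}$, so ``much longer'' has to hold uniformly along the orbit. Compactness of $N_{\mathbb Z}\backslash N$ provides this.

On $\mathbb Z^r$ let
\[
Q_r(x)=x_1^2+\sum_{i<r}(x_i-x_{i+1})^2+x_r^2=2\sum_ix_i^2-2\sum_{i<r}x_ix_{i+1}.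
\]
This form is positive definite with even values, $Q_r(e_i)=2$, and $e_i$, $e_{i+1}$ are not orthogonal. It is \emph{indecomposable}: if $\mathbb Z^r=L\oplus L'$ is an orthogonal decomposition, write $e_i=a+a'$ with $a\in L$, $a'\in L'$; then $Q_r(a)+Q_r(a')=2$ with both terms even and non-negative, so one of $a,a'$ is $0$ and $e_i$ lies in $L$ or in $L'$. Since consecutive $e_i$ are not orthogonal, all $e_i$ lie in the same summand, and the other is $0$.

Let $F\subset N$ be compact with $N=N_{\mathbb Z}F$. Put
\[
y_0=\bigoplus_{i=1}^kt_iQ_{n_i}\in Y_{D_0},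
\]
where the $t_i>0$ are chosen as follows, starting with $t_1=1$. Suppose that $t_1,\dots,t_i$ are chosen, $i<k$. For $f\in F$ the restriction of $fy_0$ to $W_i$ depends only on $f$ and $t_1,\dots,t_i$, as $f^{-1}W_i=W_i$, and these restrictions are bounded for $f\in F$. Choose $c_i$ with
\[
(fy_0)(e)<c_i\quad\text{for all }f\in F\text{ and all standard basis vectors }e\in\Lambda_i,
\]
and then $t_{i+1}$ with $2t_{i+1}\ge\max(c_1,\dots,c_i)$. (For $k=2$ the group $N$ acts trivially on $W_1$, and any $c_1>2$ will do.)

\begin{lemma}\label{lem:short}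
Let $u\in N$, $y=uy_0$ and $1\le i<k$. Then $\Lambda_i$ has a basis of vectors $x$ with $y(x)<c_i$, and every $x\in\mathbb Z^n$ with $y(x)<c_i$ lies in $\Lambda_i$.
\end{lemma}
\begin{proof}
Write $u=\nu f$ with $\nu\in N_{\mathbb Z}$, $f\in F$. For the standard basis vectors $e$ of $\Lambda_i$, the vectors $\nu e$ form a basis of $\Lambda_i$, and $y(\nu e)=(fy_0)(e)<c_i$. If $x\in\mathbb Z^n\setminus\Lambda_i$, then $x\in\Lambda_l\setminus\Lambda_{l-1}$ for some $l>i$, and \eqref{eq:gr} gives $y(x)\ge\operatorname{gr}_l(y_0)(\bar x)=t_lQ_{n_l}(\bar x)\ge2t_l\ge c_i$, since $\bar x\in\operatorname{gr}_l$ is non-zero.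
\end{proof}

Thus the lattices $\Lambda_i$ can be read off from the short vectors of any form in the orbit $Ny_0$. The first consequence is that the nilmanifold is embedded. Let $N'=N\cap\Gamma'$, a normal subgroup of finite index in $N_{\mathbb Z}$.

\begin{lemma}\label{lem:embed}
The map $N'\backslash N\to M$, $N'u\mapsto\Gamma'uy_0$, is an embedding.
\end{lemma}
\begin{proof}
It is an immersion by Lemma~\ref{lem:horo}, and $N'\backslash N$ is compact, so only injectivity is at stake. Suppose $u'y_0=\gamma uy_0$ with $u,u'\in N$, $\gamma\in\Gamma'$. Put $y=uy_0$, $y'=u'y_0=\gamma y$. For $i<k$, $\gamma$ maps $\{x\in\mathbb Z^n:y(x)<c_i\}$ onto $\{x\in\mathbb Z^n:y'(x)<c_i\}$, and by Lemma~\ref{lem:short} both sets generate $\Lambda_i$. So $\gamma\Lambda_i=\Lambda_i$ for all $i$. The automorphism of $\operatorname{gr}_i$ induced by $\gamma$ is an isometry from $\operatorname{gr}_i(y)$ to $\operatorname{gr}_i(y')$, and both are $t_iQ_{n_i}$ by \eqref{eq:gr}. As the isometry group of a positive definite lattice is finite, it has finite order. It is congruent to $1$ modulo $3$, so it is trivial by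 Lemma~\ref{lem:mink}. Hence $\gamma\in N\cap\Gamma'=N'$. Now $u'y_0=(\gamma u)y_0$ gives $u'=\gamma u$ by Lemma~\ref{lem:horo}.
\end{proof}

Let $T_\lambda\subset M$ be the image, a closed submanifold of dimension $q(\lambda)$, oriented by a left-invariant orientation of $N$. Its fundamental group maps to $\pi_1(M)=\Gamma'$ by the inclusion $N'\subset\Gamma'$.

\subsection{All the intersections}
The second consequence is the key step. It restricts the types of the orthogonal decompositions of $\mathbb Z^n$ for forms in the orbit $Ny_0$, and it determines those with the largest possible number $k$ of summands. This generalizes the claim in the case $(3,1)$. We allow decompositions of another type $\mu$, as this is what linear independence requires.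

\begin{proposition}\label{prop:key}
Let $u\in N_\lambda$, let $\mu$ be a composition of $n$ with $k'$ parts, and let $D=\{L_1,\dots,L_{k'}\}\in\mathcal D_\mu$ with $uy_0\in Y_D$. Then there is a surjection $\sigma:\{1,\dots,k\}\to\{1,\dots,k'\}$ with $\operatorname{rk}L_j=\sum_{\sigma(i)=j}n_i$ for all $j$. If $k'=k$, then $u\in N_{\mathbb Z}$ and $D=uD_0$.
\end{proposition}
\begin{proof}
Let $y=uy_0$.

\emph{The flag is compatible with $D$.} Let $1\le i<k$ and let $x\in\mathbb Z^n$ with $y(x)<c_i$. Write $x=\sum_jx_j$ with $x_j\in L_j$. By orthogonality $y(x_j)\le y(x)<c_i$, so $x_j\in\Lambda_i\cap L_j$ by Lemma~\ref{lem:short}. Since such $x$ generate $\Lambda_i$,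
\[
\Lambda_i=\bigoplus_j(\Lambda_i\cap L_j),
\]
and this also holds for $i=0$ and $i=k$. Therefore $\operatorname{gr}_i=\bigoplus_jG_{ij}$ with $G_{ij}=(\Lambda_i\cap L_j)/(\Lambda_{i-1}\cap L_j)$.

\emph{Each graded piece belongs to one summand.} The $G_{ij}$, $j=1,\dots,k'$, are mutually orthogonal for $\operatorname{gr}_i(y)$. Indeed, $W_{i-1}$ is the orthogonal sum of the spaces $W_{i-1}\cap(L_j\otimes\mathbb R)$. So the orthogonal projection to $W_{i-1}$ of a vector of $L_j\otimes\mathbb R$ lies in $L_j\otimes\mathbb R$, and hence so does its component orthogonal to $W_{i-1}$; thus $G_{ij}$ is represented in $P_i(y)$ by vectors of $L_j\otimes\mathbb R$. By \eqref{eq:gr}, $\operatorname{gr}_i(y)=t_iQ_{n_i}$, which is indecomposable, so exactly one $j=:\sigma(i)$ has $G_{ij}\neq0$, and $G_{i\sigma(i)}=\operatorname{gr}_i$. Summing the ranks of the $G_{ij}$ over $i$ gives $\operatorname{rk}L_j=\sum_{\sigma(i)=j}n_i$. Since $L_j\neq0$, $\sigma$ is surjective.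

\emph{The case $k'=k$.} Then $\sigma$ is bijective, and we number the $L_j$ so that $\sigma=\mathrm{id}$. For fixed $j$ the lattices $\Lambda_i\cap L_j$ increase from $0$ ($i=0$) to $L_j$ ($i=k$) and change only at the step $i=j$. So $\Lambda_i\cap L_j$ is $0$ for $i<j$ and $L_j$ for $i\ge j$, and $\Lambda_i=\Lambda_{i-1}\oplus L_i$. The isomorphisms $V_i\cong\operatorname{gr}_i\cong L_i$ define an automorphism $\nu$ of $\mathbb Z^n$ with $\nu v\equiv v$ modulo $\Lambda_{i-1}$ for $v\in V_i$. That is, $\nu\in N_{\mathbb Z}$, and $\nu D_0=D$. Now $uy_0\in Y_{\nu D_0}=\nu Y_{D_0}$, so $(\nu^{-1}u)y_0\in Y_{D_0}$, and Lemma~\ref{lem:horo} gives $\nu^{-1}u=1$.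
\end{proof}

\section{The pairing and the answer}

\begin{proposition}\label{prop:pairing}
Let $\lambda,\mu$ be compositions of $n$ with $q(\lambda)=q(\mu)$, and let $\mu$ satisfy \textup{(O)}.
\begin{enumerate}
\item[(i)] If $\mu=\lambda$, then $\langle\xi_\lambda,c_\lambda\rangle=\pm1$. In particular $c_\lambda\neq0$ and $H^{q(\lambda)}(SL_n(\mathbb Z),\mathbb C)\neq0$.
\item[(ii)] If $\mu$ is not a rearrangement of $\lambda$, then $\langle\xi_\mu,c_\lambda\rangle=0$.
\end{enumerate}
\end{proposition}
\begin{proof}
The manifold $N'\backslash N$ is a covering of $N_{\mathbb Z}\backslash N$ of degree $[N_{\mathbb Z}:N']$. Hence the image of $[T_\lambda]$ under $H_*(M)=H_*(\Gamma')\to H_*(\Gamma)$ is $\pm[N_{\mathbb Z}:N']\,c_\lambda$. Since $\xi_\mu$ restricts to $[\eta_\mu]$ on $M$,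
\begin{equation}\label{eq:pair}
\pm[N_{\mathbb Z}:N']\,\langle\xi_\mu,c_\lambda\rangle=\int_{T_\lambda}\eta_\mu .
\end{equation}
By Lemma~\ref{lem:dual} we have to find $j_\mu^{-1}(T_\lambda)$. A point $z=\Gamma'(D,y)$ of $Z_\mu$, with $D\in\mathcal D_\mu$ and $y\in Y_D$, is mapped into $T_\lambda$ if and only if $y\in\Gamma'uy_0$ for some $u\in N$. Changing the representative $(D,y)$, we may then take $y=uy_0$, so that $uy_0\in Y_D$ and Proposition~\ref{prop:key} applies.

(ii) If such a point exists, Proposition~\ref{prop:key} gives a surjection $\sigma$ for which the parts of $\mu$ are the sums of the $n_i$ over the fibers of $\sigma$. In $q(\lambda)=\sum_{i<i'}n_in_{i'}$ the pairs from different fibers contribute $q(\mu)$, so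
\[
q(\lambda)-q(\mu)=\sum_{\substack{i<i'\\ \sigma(i)=\sigma(i')}}n_in_{i'} .
\]
As this is $0$, $\sigma$ is injective, hence bijective, and $\mu$ is a rearrangement of $\lambda$. So if $\mu$ is not a rearrangement of $\lambda$, then $j_\mu^{-1}(T_\lambda)$ is empty, and the integral in \eqref{eq:pair} vanishes by Lemma~\ref{lem:dual}.

(i) For $\mu=\lambda$ Proposition~\ref{prop:key} gives $u=\nu\in N_{\mathbb Z}$ and $D=\nu D_0$. So, with $z_0=\Gamma'(D_0,y_0)$,
\[
j_\lambda^{-1}(T_\lambda)=\{\nu z_0:\nu\in N_{\mathbb Z}\},
\]
where $N_{\mathbb Z}$ acts on $Z_\lambda$ through $\Gamma/\Gamma'$. If $\nu z_0=z_0$, then $\Gamma'\nu y_0=\Gamma'y_0$, so $\nu\in N'$ by Lemma~\ref{lem:embed}; conversely $N'\subset\Gamma'$ fixes $z_0$. Hence $j_\lambda^{-1}(T_\lambda)$ has exactly $[N_{\mathbb Z}:N']$ points. The group $N_{\mathbb Z}$ acts on $M$, $Z_\lambda$ and $T_\lambda$ (on $N'\backslash N$ by left translation, $N'$ being normal in $N_{\mathbb Z}$). It preserves all three orientations, that of $Z_\lambda$ by (O); the maps to $M$ are equivariant, and $N_{\mathbb Z}$ is transitive on $j_\lambda^{-1}(T_\lambda)$.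 So transversality need only be checked at $z_0$, where it follows from Lemma~\ref{lem:horo} at the point $(1,y_0)$, and all signs $\varepsilon(\nu z_0)$ are equal. By Lemma~\ref{lem:dual}, $\int_{T_\lambda}\eta_\lambda=\pm[N_{\mathbb Z}:N']$, and \eqref{eq:pair} gives $\langle\xi_\lambda,c_\lambda\rangle=\pm1$. Finally, $H^{q(\lambda)}(\Gamma,\mathbb C)$ is the space of $\mathbb Q$-linear maps $H_{q(\lambda)}(\Gamma;\mathbb Q)\to\mathbb C$, so it is non-zero if $c_\lambda\neq0$.
\end{proof}

It remains to check (O). The basic rule is that
\begin{equation}\label{eq:rule}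
A\in GL_r(\mathbb R)\ \text{changes the orientation of }PD(\mathbb R^r)\text{ by }\operatorname{sgn}(\det A)^{r+1}.
\end{equation}
Since $GL_r(\mathbb R)$ has two components, it suffices to note that $\operatorname{diag}(-1,1,\dots,1)$ changes the signs of exactly the $r-1$ coefficients of $x_1x_j$, $j>1$, and that $(-1)^{r-1}=(-1)^{r+1}$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $m=1$, $H^0(SL_2(\mathbb Z),\mathbb C)=\mathbb C$. Let $m\ge2$, $n=2m$ and $\lambda=(m+1,m-1)$, so $q(\lambda)=m^2-1$. As $m+1\ne m-1$, the two blocks cannot be interchanged, and $\operatorname{Stab}_\Gamma(D_0)$ consists of the pairs $(A,B)\in GL_{m+1}(\mathbb Z)\times GL_{m-1}(\mathbb Z)$ with $\det A=\det B=\varepsilon\in\{\pm1\}$. By \eqref{eq:rule} such a pair changes the orientation of $Y_{D_0}=PD(\mathbb R^{m+1})\times PD(\mathbb R^{m-1})$ by $\varepsilon^{m+2}\varepsilon^{m}=1$. So (O) holds, and Proposition~\ref{prop:pairing}(i) gives $c_\lambda\neq0$ and $H^{m^2-1}(SL_{2m}(\mathbb Z),\mathbb C)\ne0$.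
\end{proof}

\section{Several blocks, and signs}

\begin{lemma}\label{lem:adm}
Every admissible $\lambda$ satisfies \textup{(O)}.
\end{lemma}
\begin{proof}
The group $\operatorname{Stab}_{GL_n(\mathbb Z)}(D_0)$ is generated by the block-diagonal matrices $(A_i)\in\prod_iGL_{n_i}(\mathbb Z)$ and the interchanges $s$ of two blocks of equal size $r$. Such an $s$ is a product of $r$ transpositions of coordinates, so $\det s=(-1)^r$. On $Y_{D_0}$ it swaps two factors of dimension $r(r+1)/2$, so it changes the orientation by $(-1)^{r(r+1)/2}$. This is $+1$ exactly for $r\equiv0,3\pmod4$, so for admissible $\lambda$ every interchange preserves the orientation.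

If all $n_i$ are odd, then by \eqref{eq:rule} block-diagonal matrices preserve the orientation, and so does all of $\operatorname{Stab}_{GL_n(\mathbb Z)}(D_0)$. If all $n_i$ are even, then $(A_i)$ acts on the orientation by $\prod_i\det(A_i)^{n_i+1}=\prod_i\det A_i$, and the interchanges have determinant $1$. So the orientation character equals $\det$ on generators, hence everywhere, and it is trivial on $\operatorname{Stab}_\Gamma(D_0)$.
\end{proof}

\begin{lemma}\label{lem:conj}
Let $g=(A_l)\in\prod_lGL_{n_l}(\mathbb Z)$ be block-diagonal. Conjugation by $g$ preserves $N_{\lambda,\mathbb Z}$ and multiplies a generator of $H_{q(\lambda)}(N_{\lambda,\mathbb Z};\mathbb Z)$ by $\prod_l\det(A_l)^{n-n_l}$.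
\end{lemma}
\begin{proof}
Conjugation by $g$ is an automorphism of $N_\lambda$ preserving $N_{\lambda,\mathbb Z}$. So it acts on the fundamental class of $N_{\lambda,\mathbb Z}\backslash N_\lambda$ by the sign of its determinant on $\operatorname{Lie}N_\lambda=\bigoplus_{i<j}\operatorname{Hom}(V_j\otimes\mathbb R,V_i\otimes\mathbb R)$. On the summand $(i,j)$ it is $X\mapsto A_iXA_j^{-1}$, with determinant $\det(A_i)^{n_j}\det(A_j)^{-n_i}$. All $\det A_l$ are $\pm1$, and multiplying over $i<j$ gives $\prod_l\det(A_l)^{n-n_l}$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:general}]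
(1) By Lemma~\ref{lem:adm} the classes $\xi_{\lambda_1},\dots,\xi_{\lambda_p}$ are defined. By Proposition~\ref{prop:pairing} the matrix $(\langle\xi_{\lambda_s},c_{\lambda_t}\rangle)_{s,t}$ is diagonal with diagonal entries $\pm1$. So the $c_{\lambda_t}$ are linearly independent, and the dimension of $H^q(\Gamma,\mathbb C)=\operatorname{Hom}_{\mathbb Q}(H_q(\Gamma;\mathbb Q),\mathbb C)$ is at least $p$.

(2) By transfer, restriction $H^*(\Gamma,\mathbb C)\to H^*(\Gamma_1,\mathbb C)$ is injective.

(3) Let $g_0=\operatorname{diag}(-1,1,\dots,1)$. The representation of $GL_n(\mathbb Z)$ induced from the trivial representation $\mathbb Q$ of $SL_n(\mathbb Z)$ is $\mathbb Q\oplus\mathbb Q_{\det}$, so by Shapiro's lemma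
\[
H_*(SL_n(\mathbb Z);\mathbb Q)=H_*(GL_n(\mathbb Z);\mathbb Q)\oplus H_*(GL_n(\mathbb Z);\mathbb Q_{\det}).
\]
The two summands are the $+1$ and $-1$ eigenspaces of conjugation by $g_0$. By Lemma~\ref{lem:conj}, with $\det A_1=-1$ and $\det A_l=1$ for $l>1$, the class $c_\lambda$ lies in the $(-1)^{n-n_1}$-eigenspace. It is non-zero by Lemma~\ref{lem:adm} and Proposition~\ref{prop:pairing}(i). Passing to dual spaces gives the assertion. For $\lambda=(m+1,m-1)$ we have $n-n_1=m-1$.

(4) Suppose that $n_i$ is odd and $n_j$ is even. Let $g$ be the diagonal matrix with one entry $-1$ in block $i$, one entry $-1$ in block $j$, and all other diagonal entries $1$. Then $g\in\Gamma$, so conjugation by $g$ acts trivially on $H_*(\Gamma;\mathbb Q)$. By Lemma~\ref{lem:conj} it multiplies $c_\lambda$ by $(-1)^{(n-n_i)+(n-n_j)}=(-1)^{n_i+n_j}=-1$. Hence $c_\lambda=-c_\lambda$, and $c_\lambda=0$.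
\end{proof}

\begin{remark}
The matrix $g$ in the proof of (4) also shows that (O) fails when parities are mixed: by \eqref{eq:rule} it changes the orientation of $Y_{D_0}$ by $(-1)^{(n_i+1)+(n_j+1)}=-1$. By (4) the parity condition is needed for the class itself to be non-zero, not only for our argument. The condition modulo $4$ enters only through interchanges of equal blocks. For $(1,1)$, where it fails, we have seen that $c_{(1,1)}=0$.
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor}]
(a) If $a\neq b$ have the same parity, $(a,b)$ is admissible and $q(a,b)=ab$.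

(b) For $m\equiv0,3\pmod4$ the composition $(m,m)$ is admissible and $q(m,m)=m^2$.

In both cases Theorem~\ref{thm:general}(1) with $p=1$ gives the claim.

(c) Write $m=3t+3$; the hypothesis on $m$ says that $t\ge2$ is even. Consider
\[
(m+1,m-1)=(3t+4,3t+2)\qquad\text{and}\qquad(4t+4,t+2,t),
\]
two compositions of $2m=6t+6$. All parts are even and the parts of each are distinct, so both are admissible. They have different numbers of parts, so they are not rearrangements of each other. Moreover
\[
q(4t+4,t+2,t)=(4t+4)(2t+2)+t(t+2)=9t^2+18t+8=(3t+3)^2-1=m^2-1 .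
\]
Theorem~\ref{thm:general}(1) with $p=2$ gives the claim.
\end{proof}

\begin{thebibliography}{9}
\bibitem{BottTu} Bott and Tu, \emph{Differential Forms in Algebraic Topology}.
\bibitem{SLn} \emph{On the cohomology of $SL_n(\mathbb Z)$ beyond the stable range}, \texttt{http://homepage.univie.ac.at/harald.grobner/papers/Note\_SLn.pdf}.
\end{thebibliography}

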